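
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}

\title{Spanning a connected graph by few edge-disjoint trees\\ of small maximum degree}


\begin{abstract}
Let $G$ be a connected graph on $n\ge 2$ vertices with minimum degree $\delta$, and let $q$ be a
positive integer with $q\le n-\delta-1$. We prove that the vertices of $G$ can be spanned by at most $q$
edge-disjoint trees, each of maximum degree at most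
$\lceil (n+\delta(q-1)-q)/(\delta q)\rceil$. This was conjectured in
``Trees in Connected Graphs''. For every admissible triple $(n,\delta,q)$ there is a graph for which the degree
bound cannot be lowered.
The result follows from a degree-sum theorem: if $k\ge 2$ and the least number $\tau$ of edge-disjoint
trees of maximum degree at most $k$ spanning $V(G)$ is at least $2$, then $G$ contains an independent
set of $(\tau-1)(k-1)+1$ vertices whose degrees sum to at most $n-\tau$.
\end{abstract}

\section{The question and the answer}

All graphs are finite and simple. Trees $T_1,\dots,T_s$ that are subgraphs of a graph $G$ \emph{span}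
$V(G)$ if $V(T_1)\cup\dots\cup V(T_s)=V(G)$. A single vertex counts as a tree. The trees are
\emph{edge-disjoint} if no edge of $G$ lies in two of them; they may share vertices. We write $d_G(x)$ for
the degree of $x$ in $G$ and $\delta(G)$ for the minimum degree.

A connected graph is spanned by one tree, but perhaps only by one with very large degrees; at the other
extreme, its $n$ single vertices are trees of maximum degree $0$. How does the number $q$ of trees trade
off against the maximum degree $k$ that we must allow, if all we know is $n$ and the minimum degree~$\delta$?

A natural test case is the complete bipartite graph $K_{\delta,n-\delta}$ with parts $A,B$, where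
$|A|=\delta$ and $n\ge 2\delta$. Consider a tree of maximum degree at most $k$, $k\ge 1$, with $\alpha$ vertices
in $A$ and $\beta$ in $B$. Each of its $\alpha+\beta-1$ edges has exactly one endpoint in $A$, so if
$\alpha\ge1$ then $\alpha+\beta-1\le k\alpha$, that is,
$\beta\le (k-1)\alpha+1\le(k-1)\delta+1$; if $\alpha=0$ then $\beta\le 1$. Hence at most $q$ trees can cover $B$
only if $n-\delta\le q((k-1)\delta+1)$, which says
\begin{equation}\label{eq:bound}
k\ \ge\ 1+\frac{n-\delta-q}{\delta q}\ =\ \frac{n+\delta(q-1)-q}{\delta q}.
\end{equation}
The conjecture posed in \cite{TCG} says that, for every connected graph, the least integer $k$ satisfying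
\eqref{eq:bound} suffices. It is true.

\begin{theorem}\label{thm:conj}
Let $G$ be a connected graph on $n\ge2$ vertices with $\delta(G)=\delta$, and let $q\ge1$ be an integer with
\[
\left\lceil \frac{n+\delta(q-1)-q}{\delta q} \right\rceil\ \ge\ 2 .
\]
Then the vertices of $G$ can be spanned by at most $q$ edge-disjoint trees, each of maximum degree at most
$\left\lceil \frac{n+\delta(q-1)-q}{\delta q} \right\rceil$.
\end{theorem}

Since $G$ is connected and $n\ge2$, we have $\delta\ge1$ and the expression is defined. By the identity in
\eqref{eq:bound} the displayed condition is equivalent to $q\le n-\delta-1$. It cannot be omitted: for $K_n$ with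
$n\ge3$ and $q=1$ the expression equals $1$, but no tree of maximum degree $1$ spans $K_n$. Connectedness
cannot be omitted either: $q+1$ disjoint copies of $K_{\delta+1}$, $\delta\ge1$, satisfy $q\le n-\delta-1$ but need
at least $q+1$ trees.

Our proof replaces the minimum degree by degree sums over independent sets.

\begin{theorem}\label{thm:degsum}
Let $k\ge 2$, let $G$ be a connected graph on $n$ vertices, and let $\tau$ be the least number of
edge-disjoint trees of maximum degree at most $k$ that span $V(G)$. If $\tau\ge2$, then $G$ has an independent
set $R$ with
\[
|R|=(\tau-1)(k-1)+1,\qquad \sum_{x\in R}d_G(x)\le n-\tau .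
\]
\end{theorem}

The number $\tau$ exists, because the single vertices span $V(G)$.

\begin{corollary}\label{cor:degsum}
Let $k\ge2$, $q\ge1$, and let $G$ be connected on $n$ vertices. If every independent set of $q(k-1)+1$
vertices has degree sum at least $n-q$, then $V(G)$ is spanned by at most $q$ edge-disjoint trees of maximum
degree at most~$k$.
\end{corollary}

\begin{proof}
Otherwise $\tau\ge q+1\ge2$, and the set $R$ of Theorem~\ref{thm:degsum} has at least $q(k-1)+1$ vertices. Any
$q(k-1)+1$ of them form an independent set with degree sum at most $n-\tau\le n-q-1$, a contradiction.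
\end{proof}

For $q=1$, $k=2$ the corollary says that a connected graph $G$ has a Hamiltonian path if any two nonadjacent vertices have
degree sum at least $n-1$.

\begin{proof}[Proof of Theorem~\ref{thm:conj} from Corollary~\ref{cor:degsum}]
Let $k\ge 2$ be the degree bound of the theorem. Then $k$ satisfies \eqref{eq:bound}, so
$n-\delta\le q((k-1)\delta+1)$, that is,
$\delta(q(k-1)+1)\ge n-q$. Hence any $q(k-1)+1$ vertices have degree sum at least $n-q$, and
Corollary~\ref{cor:degsum} applies.
\end{proof}

The bound in Theorem~\ref{thm:conj} is best possible throughout.

\begin{proposition}\label{prop:sharp}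
For all integers $n,\delta,q\ge1$ with $q\le n-\delta-1$ there is a connected graph on $n$ vertices with minimum
degree $\delta$ for which the degree bound in Theorem~\ref{thm:conj} cannot be lowered.
\end{proposition}

\begin{proof}
If $n\ge2\delta$, take $K_{\delta,n-\delta}$, whose minimum degree is $\delta$. Suppose that at most $q$ trees of
maximum degree at most $k'$ span its vertices. Then $k'\ge1$, because $q<n$, and the computation leading to
\eqref{eq:bound} shows that $k'$ is at least the expression in \eqref{eq:bound}.

If $n<2\delta$, then $2q\le 2n-2\delta-2<n$ since $n<2\delta+2$. So $q$ trees of maximum degree at most $1$ cover fewer than $n$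
vertices, in any graph. On the other hand $n<2\delta\le \delta q+\delta+q$ shows that the expression in
\eqref{eq:bound} is at most $2$; so the degree bound equals $2$ and cannot be lowered for any connected graph
with these parameters. One such graph is $K_{n-1}$ together with a vertex joined to $\delta$ of its
vertices; its minimum degree is $\delta$ because $n-2\ge\delta$.
\end{proof}

It remains to prove Theorem~\ref{thm:degsum}. Section~\ref{sec:paths} treats the case $k=\tau=2$ by hand and
explains what the general case requires. Sections~\ref{sec:family}--\ref{sec:flex} set up an extremal family of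
trees and the exchanges it forbids, Section~\ref{sec:onetree} studies a single tree of the family, and
Section~\ref{sec:count} does the final count.

\section{The idea: two paths}\label{sec:paths}

Trees of maximum degree at most $2$ are paths. Suppose that $V(G)$ is covered by two edge-disjoint paths,
but not by one. Theorem~\ref{thm:degsum} then asks for two nonadjacent vertices with degree sum at most $n-2$.

Among all pairs $(P,Q)$ of edge-disjoint paths covering $V(G)$ choose one with $|V(Q)|$ minimum and, subject to
this, $|V(P)|$ minimum. Let $P=z_0z_1\dots z_m$ and let $x$ be an end of $Q$. Call an edge of $G$ \emph{free} if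
it lies in neither path. No end of one path lies on the other: otherwise we could delete it from its path and
contradict the choice, or, if that path is a single vertex, delete the path and cover $V(G)$ by one path.
Hence every edge at $z_0$ outside $P$
is free, and every edge at $x$ is free or is the edge of $Q$ at $x$.

\emph{The end $x$ cannot be stolen:} there is no path $P'$ with $V(P')\supseteq V(P)\cup\{x\}$ each of
whose edges outside $P$ is free or incident with $x$. Indeed, $(P',Q-x)$ would be a better pair (or
$P'$ a spanning path, if $Q=\{x\}$); the edge of $Q$ at $x$ is released, so it may be used by $P'$. This has three consequences.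
\begin{itemize}
\item $xz_0,xz_m\notin E(G)$; otherwise extend $P$ by the edge to $x$.
\item If $z_0z_i\in E(G)$ with $i\ge1$, then $xz_{i-1}\notin E(G)$. For $i=1$ this was just said. For $i\ge2$,
rotate $P$: the path $z_{i-1}\dots z_1z_0z_iz_{i+1}\dots z_m$ has the same vertices and ends in $z_{i-1}$, so an
edge $z_{i-1}x$ would extend it to $x$.
\item $z_0$ and $x$ have no common neighbor $y$ outside $V(P)$; otherwise extend $P$ by $z_0y$ and $yx$.
\end{itemize}
Now send each pair consisting of a vertex of $R=\{z_0,x\}$ and a neighbor of it to a vertex of $G$:
\[
(z_0,z_i)\mapsto z_{i-1},\qquad (z_0,y)\mapsto y\ \text{ for } y\notin V(P),\qquad (x,y)\mapsto y .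
\]
By the three consequences these values are distinct and none of them is $z_m$ or $x$. There are
$d_G(z_0)+d_G(x)$ pairs, so $d_G(z_0)+d_G(x)\le n-2$, as desired.

The general proof has the same shape. From an extremal family $T_1,\dots,T_\tau$ we take $k-1$ ends of each
$T_a$, $a<\tau$, and one end of $T_\tau$; we map the pairs (end, neighbor) injectively to vertices; and we leave
out one vertex for each tree. A vertex such as $z_{i-1}$, which becomes an end after rearranging its
tree, will be called \emph{flexible} (the precise definition is in Section~\ref{sec:flex}). Two things are new.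

\emph{More than two trees.} We order the trees and make the late ones small, so that moving a vertex from a
later tree to an earlier one is progress. An exchange may, however, ruin the position of the trees in the order;
to control this we require that each tree but the last is linked to a later one.

\emph{Degree at least three.} Several of the $k-1$ chosen ends of $T_a$ can have a common neighbor, so each
neighbor may have to pay several times. This is controlled by a vertex $w_a\in T_a$ whose degree is $k$ and
cannot be lowered by rearranging $T_a$: a spare place at $w_a$ would let $T_a$ absorb a piece of a later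
tree. That a later tree is within reach of $T_a$ is where connectedness is needed. (The argument
above did not use it. For $k\ge3$ it is needed: the disjoint union of two complete graphs has $\tau=2$, but it
has no independent set of $k$ vertices.)

\section{The extremal family}\label{sec:family}

From now on $G$, $k\ge2$ and $\tau\ge2$ are as in Theorem~\ref{thm:degsum}, and $V=V(G)$. Trees are nonempty. A
\emph{family} is a sequence $\mathcal T=(T_1,\dots,T_\tau)$ of edge-disjoint trees of maximum degree at most $k$
that span $V$. By definition of $\tau$, no system of fewer than $\tau$ such trees spans $V$. Relative to a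
family:
\begin{itemize}
\item an edge of $G$ is \emph{used} if it lies in a tree of the family, and \emph{free} otherwise;
\item a vertex is \emph{private} to $T_j$ if $T_j$ is the only tree of the family that contains it;
\item an \emph{end} of $T_j$ is a vertex $x\in V(T_j)$ with $d_{T_j}(x)\le1$;
\item two trees are \emph{adjacent} if they share a vertex or a free edge joins a vertex of one to a vertex of the other;
\item $T_i$ is \emph{later} than $T_j$ if $i>j$.
\end{itemize}
Two simple facts are used throughout.
\begin{itemize}
\item[(E1)] If $x$ is a private end of $T_j$, then every edge of $G$ at $x$, except its at most one edge in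
$T_j$, is free.
\item[(E2)] If $e$ is an edge of a tree $S$, then each component $Y$ of $S-e$ contains an end of $S$. Indeed, let $y$ be
the endpoint of $e$ in $Y$. If $Y=\{y\}$, then $d_S(y)=1$. Otherwise $Y$ has a leaf other than $y$, and this leaf is an
end of $S$. In particular, for every vertex $v$ of $S$, every component of $S-v$ contains an end of $S$.
\end{itemize}

\begin{lemma}\label{lem:connected}
The adjacency graph of the trees of a family is connected.
\end{lemma}

\begin{proof}
Otherwise split the family into nonempty parts $\mathcal A,\mathcal B$ with no adjacency between them. The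
vertices covered by $\mathcal A$ and those covered by $\mathcal B$ partition $V$. As $G$ is connected, some edge
joins the two sets. It is not free, so a tree uses it and meets both sets, a contradiction.
\end{proof}

This is the only place where connectedness of $G$ is used. A family is \emph{consistent} if each $T_j$ with
$j<\tau$ is adjacent to a later tree. By Lemma~\ref{lem:connected} every family can be relabeled to be
consistent: give the label $\tau$ to any tree, and then repeatedly give the largest unused label to a tree
adjacent to an already labeled one. Put
\[
s_j=\Bigl|V(T_j)\setminus\bigcup_{i>j}V(T_i)\Bigr| .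
\]

\medskip\noindent\textbf{Choice of $\mathcal T$.} Among all consistent families fix one, $\mathcal T$, that
minimizes $(s_\tau,s_{\tau-1},\dots,s_1)$ lexicographically ($s_\tau$ first) and, subject to this, minimizes
$\sum_j|V(T_j)|$. The words ``free'', ``private'' and so on refer to this $\mathcal T$ unless stated otherwise.
An edge is \emph{newly used} by another family $\mathcal T'$ if $\mathcal T'$ uses it and $\mathcal T$ does not.

\medskip\noindent\textbf{Anchors.} For $b<\tau$ we fix a vertex $v_b\in V(T_b)$ that links $T_b$ to a later
tree. If $T_b$ meets a later tree, let $v_b$ be a vertex in such an intersection. If not, consistency gives a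
free edge $v_bz_b$ with $v_b\in V(T_b)$ and $z_b$ in a later tree; we fix one and call it the \emph{anchor edge}
of $T_b$. In this case $z_b\notin V(T_b)$.

\medskip
The next lemma says when shrinking a tree $T_b$ contradicts the choice of $\mathcal T$: the later trees and the
links of the trees from $T_b$ on must survive, while the trees before $T_b$ can always be relabeled.

\begin{lemma}[Improvement]\label{lem:improve}
There are no family $\mathcal T'$ and index $b$ such that
\begin{itemize}
\item[(a)] $T_i'=T_i$ for $i>b$;
\item[(b)] $|V(T'_b)\setminus\bigcup_{i>b}V(T_i)|<s_b$;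
\item[(c)] $b=\tau$, or $T_b'$ is adjacent in $\mathcal T'$ to some $T_i$ with $i>b$;
\item[(d)] every newly used edge has an endpoint outside $\bigcup_{i>b}V(T_i)$.
\end{itemize}
\end{lemma}

\begin{proof}
Suppose there are. By (d), a free edge with both endpoints in trees of index greater than $b$ stays free. So two
trees of index greater than $b$ that are adjacent in $\mathcal T$ are adjacent in $\mathcal T'$. Together with
(c), each of $T'_b,\dots,T'_{\tau-1}$ is adjacent in $\mathcal T'$ to a later tree. Now relabel
$T_1',\dots,T_{b-1}'$, repeatedly giving the largest unused label to a tree adjacent to an already labeled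
one, which is possible by Lemma~\ref{lem:connected}. The result is a consistent family. Its vector agrees with
that of $\mathcal T$ in positions $\tau,\dots,b+1$ and is smaller in position $b$, which contradicts the choice of
$\mathcal T$.
\end{proof}

In all applications $V(T'_b)$ arises from $V(T_b)$ by deleting vertices, at least one of which lies in no later
tree; this gives (b). For (c) and (d) the following suffices in most cases:
\begin{itemize}
\item[(P)] \emph{Assume {\rm(a)}. If every newly used edge has an endpoint that lies in no $T_i$ with $i\ge b$, and if $b=\tau$
or $v_b\in V(T_b')$, then {\rm(c)} and {\rm(d)} hold.}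
\end{itemize}
For (d) this is clear. For (c), let $b<\tau$. If $v_b$ lies in a later tree, there is nothing to show. Otherwise
both endpoints of the anchor edge $v_bz_b$ lie in trees of index at least $b$,
so the anchor edge is not newly used and stays free. Note that a vertex private to $T_a$ with $a<b$ lies in no
$T_i$ with $i\ge b$.

\section{Exchanges}\label{sec:exchange}

In an exchange we rebuild trees with new edges. To keep Lemma~\ref{lem:improve} applicable, the new edges should
be free and contain a private vertex of the rebuilt tree. This leads to two notions.

\begin{definition}\label{def:variant}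
A \emph{variant} of $T_a$ is a tree $T^*$ of maximum degree at most $k$ with $V(T^*)\supseteq V(T_a)$, all of
whose edges outside $E(T_a)$ are free and incident with a private vertex of $T_a$. A \emph{pruning} of $T_a$ at
$v\in V(T_a)$ is a tree $T^-$ of maximum degree at most $k$ with $V(T^-)=V(T_a)\setminus\{v\}$, all of whose edges
outside $E(T_a)$ are free and incident with a private vertex of $T_a$.
\end{definition}

Replacing $T_a$ by a variant gives a family, and so does replacing it by a pruning at $v$ if $v$ is not
private.

\begin{lemma}[Dropping a vertex]\label{lem:drop}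
Suppose that $T_j$ has a pruning at $v\in V(T_j)$, and that $j=\tau$, or $T_j$ meets a later tree, or
$v\ne v_j$. Then $v$ is private.
\end{lemma}

\begin{proof}
Suppose not. Replace $T_j$ by a pruning $T^-$ at $v$ to get a family $\mathcal T'$. Newly used edges
have both endpoints in $V(T_j)\setminus\{v\}$ and contain a private vertex of $T_j$.

\emph{Case 1: $v\in V(T_i)$ for some $i>j$.} No $s_l$ changes: for $l>j$ it does not depend on $T_j$, and for
$l\le j$ the vertex $v$ is not counted in $s_l$, either before or after, as $v\in V(T_i)$ with $i>l$. But
$\sum_l|V(T_l)|$ drops. So it suffices to show that $\mathcal T'$ is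
consistent; this contradicts the choice of $\mathcal T$.
\begin{itemize}
\item A newly used edge has an endpoint that lies in no tree but $T_j$. So adjacencies between trees other than
$T_j$ persist.
\item The tree $T_j$ has at least two vertices, so it has an edge $gv$. In $\mathcal T'$ this edge is free, and
it joins $T^-$ to $T_i$.
\item Let $l<j$ and let $T_l$ and $T_j$ share a vertex $z$. If $z\ne v$, then $T_l$ meets $T^-$. If $z=v$, then $T_l$
meets $T_i$.
\item Let $l<j$ and let $zz'$ be a free edge with $z\in V(T_l)$, $z'\in V(T_j)$. If $zz'$ is newly used, then
$z\in V(T^-)\cap V(T_l)$. If it is not newly used, it joins $T_l$ to $T^-$ when $z'\ne v$, and to $T_i$ when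
$z'=v$.
\end{itemize}

\emph{Case 2: $v$ is in no later tree.} We apply
Lemma~\ref{lem:improve} with $b=j$. Condition (b) holds because $v$ is counted in $s_j$, and (d) because newly
used edges contain private vertices of $T_j$. For (c) let $j<\tau$. If $T_j$ meets a later tree in $z$, then
$z\ne v$, so $z\in V(T^-)$. Otherwise $v\ne v_j$ by hypothesis, and the anchor edge $v_jz_j$ has
$v_j\in V(T^-)$ and $z_j\notin V(T_j)$, so it is not newly used. This is a contradiction.
\end{proof}

In Section~\ref{sec:paths} the privacy of ends came directly from the choice of the pair. Here, deleting a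
nonprivate end could destroy the only link to a later tree. Part (ii) of the next lemma says that such a link sits at a
vertex of full degree, so not at an end.

\begin{lemma}\label{lem:ends}
\begin{itemize}
\item[(i)] Every end of every $T_j$ is private.
\item[(ii)] Let $a<\tau$, let $T_a$ meet no later tree, and let $pq$ be a free edge with $p\in V(T_a)$,
$q\in V(T_b)$, $b>a$. If $T^*$ is a variant of $T_a$ with $V(T^*)\cap V(T_b)=\emptyset$, then $d_{T^*}(p)=k$.
\item[(iii)] For $b<\tau$ the vertex $v_b$ is not an end of $T_b$.
\end{itemize}
\end{lemma}

\begin{proof}
We prove (i) and (ii) by downward induction: assuming (i) for all indices greater than $j$, we prove (ii) for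
$a=j$ (if $j<\tau$) and then (i) for $j$.

\emph{Proof of {\rm(ii)} for $a=j$.} Suppose that $d_{T^*}(p)<k$. If also $d_{T_b}(q)<k$, then $T^*\cup T_b+pq$ is
a tree of maximum degree at most $k$. It can replace both $T_a$ and $T_b$, and $\tau-1$ trees suffice, a
contradiction. So $d_{T_b}(q)=k\ge2$, and we split $T_b$ at $q$ instead. Let $C_0$ be the component of $T_b-q$
containing $v_b$, or any component if $b=\tau$ or $v_b=q$. Put
\[
T_b'=T_b[C_0\cup\{q\}],\qquad T_a'=T^*\cup(T_b-C_0)+pq .
\]
These are trees, since $T^*$ and $T_b$ are vertex-disjoint. Since $q$ has degree $(k-1)+1$ in $T_a'$, their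
maximum degrees are at most $k$. They are edge-disjoint, cover $V(T_a)\cup V(T_b)$, and use only free edges and
edges of $T_a$ and $T_b$; so we have a family.
We apply Lemma~\ref{lem:improve} with this $b$. The tree $T_b'$ misses one of the at least two components of
$T_b-q$. By (E2) that component contains an end of $T_b$, which is private by induction; this gives (b). Every
newly used edge has an endpoint in $V(T_a)$, which is disjoint from all trees later than $T_a$, and $v_b\in V(T_b')$ if
$b<\tau$. So (P) gives (c) and (d), a contradiction.

\emph{Proof of {\rm(i)} for $j$.} Let $x$ be an end of $T_j$ that is not private. If $T_j=\{x\}$, delete $T_j$; the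
remaining $\tau-1$ trees span $V$, a contradiction. Otherwise $T_j-x$ is a pruning of $T_j$ at $x$. If $j<\tau$ and
$T_j$ meets no later tree, then (ii) for the anchor edge and $T^*=T_j$ gives $d_{T_j}(v_j)=k\ge2$, so
$v_j\ne x$. Hence Lemma~\ref{lem:drop} applies and $x$ is private, a contradiction.

\emph{Proof of {\rm(iii)}.} If $v_b$ lies in a later tree, it is not private, hence not an end by (i). Otherwise
(ii) for the anchor edge and $T^*=T_b$ gives $d_{T_b}(v_b)=k\ge2$.
\end{proof}

From now on we use without mention that ends are private. The next lemma is the general form of ``$x$ cannot be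
stolen''.

\begin{lemma}[Stealing an end]\label{lem:steal}
Let $a<b$ and let $x$ be an end of $T_b$. There is no tree $T_a'$ of maximum degree at most $k$ with
$V(T'_a)\supseteq V(T_a)\cup\{x\}$ such that every edge of $E(T_a')\setminus E(T_a)$ is either incident with $x$,
or free and incident with a private vertex of $T_a$.
\end{lemma}

\begin{proof}
Suppose there is. By (E1) an edge at $x$ is free or is the edge of $T_b$ at $x$. Hence, if we replace $T_a$ by
$T_a'$ and $T_b$ by $T_b-x$, the trees remain edge-disjoint and span $V$. If $T_b=\{x\}$, we drop $T_b$
and have a spanning system of $\tau-1$ trees, a contradiction. Otherwise we have a family, and we apply Lemma~\ref{lem:improve} with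
this $b$. Condition (b) holds since $x$ is private to $T_b$. A newly used edge contains $x$ or a private vertex of
$T_a$, and neither lies in a tree later than $T_b$; this gives (d). For (c) let $b<\tau$. By
Lemma~\ref{lem:ends}(iii), $v_b\ne x$, so $v_b\in V(T_b-x)$. If $v_b$ lies in a later tree, (c) holds. Otherwise
consider the anchor edge $v_bz_b$. Here $z_b\ne x$ because $x\in V(T_b)$, and neither $v_b$ nor $z_b$ is private to
$T_a$; so $v_bz_b$ is not newly used and (c) holds again. This is a contradiction.
\end{proof}

\section{Targets and flexible vertices}\label{sec:flex}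

Next we find, in each tree but the last, the vertex $w_a$ whose degree cannot be lowered. The set $C_a$ below
comes from a later tree, part of which $T_a$ would absorb through a spare place at $w_a$.

\begin{lemma}[Targets]\label{lem:targets}
For every $a<\tau$ there are $w_a\in V(T_a)$ and $C_a\subseteq V\setminus V(T_a)$ such that
\begin{itemize}
\item[(T1)] every variant $T^*$ of $T_a$ with $V(T^*)\cap C_a=\emptyset$ has $d_{T^*}(w_a)=k$; in particular
$d_{T_a}(w_a)=k$;
\item[(T2)] no end of $T_a$ is adjacent in $G$ to a vertex of $C_a$;
\item[(T3)] if $T_a$ meets no later tree, then $w_a=v_a$.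
\end{itemize}
\end{lemma}

\begin{proof}
\emph{Type II: $T_a$ meets no later tree.} Let $w_a=v_a$ and $C_a=V(T_b)$, where $b>a$ and $z_a\in V(T_b)$. Then
(T3) holds, and (T1) is Lemma~\ref{lem:ends}(ii) for the anchor edge $v_az_a$. For (T2), suppose an end $x$ of
$T_a$ is adjacent to $y\in V(T_b)$. The edge $xy$ is free by (E1), so Lemma~\ref{lem:ends}(ii) for this edge and
$T^*=T_a$ gives $d_{T_a}(x)=k\ge2$, a contradiction.

\emph{Type I: $I=V(T_a)\cap V(T_b)\ne\emptyset$ for some $b>a$.} Fix such a $b$. Here (T3) is void. The vertices of $I$ are not
private, so they are ends neither of $T_a$ nor of $T_b$. We claim that there are $s\in I$ and a component $C$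
of $T_b-s$ such that $C\cap I=\emptyset$ and, if $b<\tau$, $v_b\notin C$.

If $I=\{s\}$, then $T_b-s$ has at least two components, and we choose one not containing $v_b$ (any one if
$b=\tau$). Let $|I|\ge2$. The
minimal subtree of $T_b$ containing $I$ has two leaves $s\ne s'$, both in $I$. Exactly one component of
$T_b-s$ meets $I$, and since $s$ is not an end of $T_b$ there is another component $C$. Define $C'$ in the same
way for $s'$. If there were a vertex $z\in C\cap C'$, then, since $s'\notin C$, the path of $T_b$ from $z$ to $s'$
would pass through $s$; hence $s\in C'$, contradicting $C'\cap I=\emptyset$. So $C\cap C'=\emptyset$, and one of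
the pairs $(s,C)$, $(s',C')$ has a component that avoids $v_b$; if $b=\tau$, either pair will do. This proves the
claim.

Put $w_a=s$ and $C_a=C$. Then $C\cap V(T_a)=\emptyset$.

(T1): Suppose a variant $T^*$ disjoint from $C$ has $d_{T^*}(s)<k$. Put
\[
T_a'=T^*\cup T_b[C\cup\{s\}],\qquad T_b'=T_b-C .
\]
Since $s$ has degree $1$ in $T_b[C\cup\{s\}]$, these are trees of maximum degree at most $k$, and we obtain a
family. Apply Lemma~\ref{lem:improve} with $b$. By (E2), $C$ contains an end of $T_b$, and it is private; this
gives (b). Newly used edges contain private vertices of $T_a$, and $v_b\in V(T_b')$ if $b<\tau$, so (P) gives (c)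
and (d). This is a contradiction.

(T2): Suppose an end $x$ of $T_a$ is adjacent to $y\in C$. The edge $xy$ is free by (E1). Now we cannot move all
of $C$ through $xy$, since $y$ may have degree $k$ in $T_b$; so we cut just above $y$. Let $Y$ be the component
containing $y$ of $T_b$ minus the first edge of the $T_b$-path from $y$ to $s$. Then $Y$ is connected, contains
$y\in C$ and does not contain $s$, so $Y\subseteq C$; and $Y$ contains an end of $T_b$ by (E2). Put
$T_a'=T_a\cup T_b[Y]+xy$ and $T'_b=T_b-Y$. In $T_a'$ the vertex $y$ has degree at most $(k-1)+1$ and $x$ at most $2$.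
The only newly used edge is $xy$, its endpoint $x$ is private to $T_a$, and $v_b\in V(T_b')$ if $b<\tau$.
So Lemma~\ref{lem:improve} with $b$ applies as before, a contradiction.
\end{proof}

We can now define the vertices that play the role of $z_{i-1}$ in Section~\ref{sec:paths}. They can be treated
like an end in two ways: after rearranging the tree they can take one more edge, and they can be removed.

\begin{definition}\label{def:flexible}
Let $a<\tau$. A vertex $v\in V(T_a)$ is \emph{flexible} if
\begin{itemize}
\item[($\star$1)] there is a variant $T^*$ of $T_a$ with $V(T^*)=V(T_a)$ and $d_{T^*}(v)<k$; and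
\item[($\star$2)] there is a pruning of $T_a$ at $v$.
\end{itemize}
\end{definition}

\begin{lemma}\label{lem:flexible}
Let $v\in V(T_a)$ be flexible. Then
\begin{itemize}
\item[(i)] $v\neq w_a$;
\item[(ii)] $v$ is private;
\item[(iii)] if $h<a$ and $x$ is an end of $T_h$, then $xv\notin E(G)$;
\item[(iv)] if $a<h\leq\tau$ and $x$ is an end of $T_h$, then $xv\notin E(G)$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) A variant as in ($\star$1) is disjoint from $C_a$, so by (T1) it has degree $k$ at $w_a$.

(ii) If $T_a$ meets no later tree, then $v\ne w_a=v_a$ by (i) and (T3). So Lemma~\ref{lem:drop} applies.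

(iii) Suppose $xv\in E(G)$. This edge is free, since $x$ and $v$ are private to different trees. Let $T^-$ be a
pruning of $T_a$ at $v$, and put $T'_h=T_h+xv$ and $T'_a=T^-$. As $v\notin V(T^-)$, the edge $xv$ is not in $T^-$,
so this gives a family, and we apply
Lemma~\ref{lem:improve} with $b=a$. Condition (b) holds since $v$ is private. A newly used edge contains $x$,
which is private to $T_h$, or a private vertex of $T_a$; this gives (d). For (c): if $T_a$ meets a later
tree, it does so outside $v$. Otherwise the anchor edge is $w_az_a$ by (T3). It is not $xv$, since
$w_a\ne v$, and $w_a\ne x$ because $x$ is private to $T_h$. It is not an edge of $T^-$, since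
$z_a\notin V(T_a)$. So it stays free and joins $T^-$ to a later tree. This is a contradiction.

(iv) Suppose $xv\in E(G)$. As $x$ is private to $T_h$, we have $x\notin V(T_a)$. With $T^*$ from ($\star$1), the
tree $T^*+vx$ contradicts Lemma~\ref{lem:steal}.
\end{proof}

\section{One tree of the family}\label{sec:onetree}

This section contains the heart of the proof, namely the substitute for the map $z_i\mapsto z_{i-1}$.

\begin{lemma}\label{lem:local}
For every $a<\tau$ there are
\begin{itemize}
\item a set $R_a$ of $k-1$ ends of $T_a$, pairwise nonadjacent in $G$;
\item an injective map $\varphi_a$ from $\{(x,y):x\in R_a,\ y\in N_G(x)\cap V(T_a)\}$ to the set of flexible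
vertices of $T_a$; and
\item a flexible vertex $e_a\in V(T_a)$ outside the image of $\varphi_a$.
\end{itemize}
Moreover, every $y\notin V(T_a)$ is adjacent to at most one vertex of $R_a$.
\end{lemma}

The proof occupies the rest of this section. Write $T=T_a$ and $w=w_a$. By (T1), $d_T(w)=k$.

\subsection{The case $k=2$}

Here $T$ is a path $z_0z_1\dots z_m$ with $m\ge2$. Let $R_a=\{z_0\}$, $\varphi_a(z_0,z_i)=z_{i-1}$ and
$e_a=z_m$. The map $\varphi_a$ is injective and avoids $z_m$. The ends $z_0,z_m$ are flexible: use $T$ in
($\star$1), and $T$ minus the end in ($\star$2). If $z_0z_i\in E(G)$ with $i\ge2$, then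
$T+z_0z_i-z_{i-1}z_i$ is a path and a variant of $T$, because $z_0z_i$ is free by (E1) and $z_0$ is private. It
has $z_{i-1}$ as an end, which gives ($\star$1), and deleting $z_{i-1}$ from it gives ($\star$2). The last
assertion is trivial, as $|R_a|=1$.

\subsection{Set-up for $k\ge3$}

Root $T$ at $w$. Let $c_1,\dots,c_k$ be the children of $w$ and $B_1,\dots,B_k$ the corresponding components of
$T-w$. For $i\le k-1$ choose an end $x_i\in B_i$ of $T$, which exists by (E2), and let
$R_a=\{x_1,\dots,x_{k-1}\}$. The $k$-th branch is kept in reserve; it will provide $e_a$.

By (E1) all nontree edges at $x_i$ are free, and $x_i$ is private. So every tree in $G$ with vertex set $V(T)$ and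
maximum degree at
most $k$ whose edges outside $E(T)$ are incident with vertices of $R_a$ is a variant. All rearrangements on $V(T)$ below
are of this kind. As $C_a\cap V(T)=\emptyset$, (T1) yields:
\begin{itemize}
\item[($*$)] \emph{No variant of $T$ on $V(T)$ has degree less than $k$ at $w$.}
\end{itemize}
The basic way to lower the degree at $w$ is to cut $B_i$ off by deleting $wc_i$ and to attach it elsewhere by an
edge at $x_i$.

For $i\le k-1$ let $P_i$ be the path $w=v^i_0,\ v^i_1=c_i,\ \dots,\ v^i_{m_i}=x_i$ in $T$. A vertex on some $P_i$,
$i\le k-1$, is a \emph{path vertex}; in particular $w$ is one. For a vertex $v$ let $\mathrm{sub}(v)$ be the subtree formed by $v$ and its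
descendants. Ancestors of path vertices are path vertices, so descendants of a nonpath vertex $v$ are nonpath,
and $\mathrm{sub}(v)$ then contains no $x_i$. The path vertices in $B_m$ are those of $P_m$ other than $w$ if $m\le k-1$, and there
are none if $m=k$. The only tree neighbor of $x_i$ is its parent, a path vertex. Put
\begin{align*}
H&=\{w\}\cup\{y\in V(T): x_iy\in E(G)\text{ and } y\notin B_i\text{ for some }i\le k-1\},\\
O_i&=\{y\in N_G(x_i)\cap B_i: y\notin P_i\}\quad(i\le k-1),\qquad O=\bigcup_{i\le k-1}O_i,\qquad Z=H\cup O .
\end{align*}
If $y\notin B_i$, $y\ne w$ and $x_iy\in E(G)$, we say that $x_i$ \emph{hits} $y$; then $x_iy$ is not a tree edge.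
Thus each $y\in H\setminus\{w\}$ lies in some $B_m$ and is hit by some $x_i$ with $i\ne m$.

The plan is as follows. A neighbor $y$ of $x_i$ on the path $P_i$ will be charged to the next vertex of $P_i$, as in
the rotation of a path, or to a vertex below that one. A vertex $y$ hit by many $x_i$ must be charged many times. We
shall see in (F1) that such a $y$ has $k-1$ children, enough for these charges, and in each of the subtrees below it
that we use we shall find a flexible vertex. Any other neighbor $y$ of $x_i$ is charged to itself or to a vertex
below it. The set $Z$ is introduced because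
a nonpath vertex of $Z$ can be disconnected from its parent and attached to some $x_l$ instead; so a nonpath vertex
all of whose children are in $Z$ can be turned into a leaf.

\subsection{Consequences of ($*$)}

\noindent\textbf{(F1)} \emph{$d_T(y)=k$ for every $y\in H$. In particular no $x_l$ lies in $H$, and the vertices
$x_1,\dots,x_{k-1}$ are pairwise nonadjacent in $G$.}

For $y=w$ this is known. If $x_i$ hits $y$ and $d_T(y)<k$, then $T-wc_i+x_iy$ is a tree, as $x_i\in B_i$ and
$y\notin B_i$. Its maximum degree is at most $k$, and its degree at $w$ is $k-1$, contradicting ($*$). Since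
$d_T(x_l)=1<k$, no $x_l$ is in $H$, so no $x_i$ with $i\ne l$ is adjacent to $x_l$.

\medskip\noindent\textbf{(F2)} \emph{$H$ is independent in $T$.}

First, suppose $c_m\in H$, hit by $x_i$ with $i\ne m$. Then $T-wc_m+x_ic_m$ is a tree, since $x_i\notin B_m$. The
degree of $c_m$ is unchanged, that of $x_i$ is $2$, and that of $w$ is $k-1$, contradicting ($*$).

Second, suppose $p,y\in H\setminus\{w\}$ and $y$ is a child of $p$, both in $B_m$. Let $x_i$ hit $p$ and let $x_j$
hit $y$, so $i,j\ne m$. We perform two exchanges at once (Figure~\ref{fig:swap}); the first frees a place at $p$, which the second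
fills. As $x_j\notin\mathrm{sub}(y)$, the graph $T-py+x_jy$ is a tree. In it, deleting $wc_i$ separates $B_i$, together with $\mathrm{sub}(y)$ if
$j=i$, from a part containing $w$ and $p$. So $T-py+x_jy-wc_i+x_ip$ is a tree. The degrees of $p$ and $y$ are
unchanged, and $x_i,x_j$ have degree at most $3\le k$; this is where $k\ge3$ is used. The degree of $w$ is $k-1$,
contradicting ($*$).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95, every node/.style={font=\small}]
\coordinate (w) at (0,3);
\coordinate (ci) at (-3,2.2);
\coordinate (xi) at (-3,0.4);
\coordinate (cm) at (0,2.2);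
\coordinate (p) at (0,1.3);
\coordinate (y) at (0,0.4);
\coordinate (cj) at (3,2.2);
\coordinate (xj) at (3,0.4);
\draw[dashed] (w)--(ci);
\draw (w)--(cm);
\draw (w)--(cj);
\draw[dotted] (ci)--(xi);
\draw[dotted] (cm)--(p);
\draw[dotted] (cj)--(xj);
\draw[dashed] (p)--(y);
\draw (y)--(-0.5,-0.5)--(0.5,-0.5)--(y);
\draw[very thick] (xi)--(p);
\draw[very thick] (xj)--(y);
\foreach \v in {w,ci,xi,cm,p,y,cj,xj} \fill (\v) circle (2pt);
\node[above] at (w) {$w$};
\node[left] at (ci) {$c_i$};
\node[left] at (xi) {$x_i$};
\node[right] at (cm) {$c_m$};
\node[right] at (p) {$p$};
\node[left] at (y) {$y$};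
\node[right] at (cj) {$c_j$};
\node[right] at (xj) {$x_j$};
\end{tikzpicture}
\caption{The double exchange in a tree rooted at $w$, drawn for three different branches. Dotted lines are tree
paths, and the triangle is the part of the tree below $y$. The dashed tree edges $wc_i$ and $py$ are deleted; the thick edges $x_ip$ and $x_jy$ are added.
The result is a tree in which $p$ and $y$ keep their degrees and $w$ loses one.}
\label{fig:swap}
\end{figure}

\medskip\noindent\textbf{(F3)} \emph{No child of a vertex of $H$ is in $O$.}

Let $y\in O_l$ be a child of $p\in H$. Then $p\ne w$, because the only child of $w$ in $B_l$ is $c_l\in P_l$. So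
$p\in B_l$, and $p$ is hit by some $x_i$ with $i\ne l$. Since $y$ is nonpath, $x_l\notin\mathrm{sub}(y)$ and $x_ly$
is not a tree edge. So $T-py+x_ly$ is a tree. In it, $\mathrm{sub}(y)$ hangs at $x_l\in B_l$, and deleting $wc_i$ still separates exactly
$B_i$ from the rest. Hence $T-py+x_ly-wc_i+x_ip$ is a tree. The degrees of $p,y$ are unchanged,
$x_l,x_i$ have degree at most $2$, and $w$ has degree $k-1$, contradicting ($*$).

\medskip\noindent\textbf{(F4)} \emph{If $x_iv^i_j\in E(G)$ with $0\le j<m_i$, then $v^i_{j+1}\notin H$.}

For $j=0$ this is (F2), as $w\in H$. For $j=m_i-1$ we have $v^i_{j+1}=x_i\notin H$ by (F1). Otherwise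
$1\le j\le m_i-2$, and $x_iv^i_j$ is
not a tree edge. Suppose $v^i_{j+1}\in H$ is hit by $x_l$, $l\ne i$. Since $x_i\in\mathrm{sub}(v^i_{j+1})$, the graph
$T-v^i_jv^i_{j+1}+x_iv^i_j$ is a tree. As $v^i_j\in B_i$, its branches at $w$ have the same vertex sets as those of
$T$, and in it $v^i_{j+1}$ has
degree $k-1$. Adding $x_lv^i_{j+1}$ and deleting $wc_l$ moves $B_l$ to this spare place. The result is a tree with
degree $k$ at $v^i_{j+1}$, unchanged degree at $v^i_j$, degree at most $2$ at $x_i$ and $x_l$, and degree $k-1$ at $w$, contradicting ($*$).

\subsection{Turning a vertex into a leaf}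

\noindent\textbf{(M) Moving children.} Let $v\ne w$, $v\in B_m$, and let $c\in Z$ be a nonpath child of $v$. If
$c\in H$, choose an $x_i$, $i\ne m$, that hits $c$, and put $r(c)=x_i$. Otherwise $c\in O$, and since $c\in B_m$ this means $m\le k-1$ and
$c\in O_m$; put $r(c)=x_m$. The edge $r(c)c$ is not a tree edge, since $c$ is nonpath. Let $D$ be a set of such
children of $v$ and replace $vc$ by $r(c)c$ for all $c\in D$. The subtrees $\mathrm{sub}(c)$, $c\in D$, are disjoint
and contain no $x_i$, so all $r(c)$ lie in the remaining part; hence the result is a tree. Degrees change only at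
$v$, where the degree drops by $|D|$, and at the $x_i$, where the total increase is $|D|$.

\medskip\noindent\textbf{(K1)} \emph{A nonpath vertex $v$ all of whose children are in $Z$ is flexible.}

Let $D$ be the set of children of $v$. They are nonpath, and $|D|\le k-1$ since $v\ne w$. Apply (M) with this $D$. The $x_i$ then
have degree at most $1+(k-1)=k$, and $v$ has degree $1$. The resulting variant gives ($\star$1), and deleting $v$
from it gives ($\star$2).

\medskip\noindent\textbf{(K2)} \emph{Let $x_iv^i_j\in E(G)$ with $0\le j<m_i$, and suppose that all nonpath children
of $t=v^i_{j+1}$ are in $Z$. Then $t$ is flexible.}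

If $t=x_i$, use $T$ and $T-x_i$. Otherwise $j+1<m_i$, so $x_iv_j^i$ is not a tree edge. As in the rotation of a
path, let $T^1=T-v^i_jt+x_iv^i_j$. This is a tree because $x_i\in\mathrm{sub}(t)$. In it $x_i$ has degree $2$, $t$
has lost one neighbor, and all other degrees are unchanged; so $T^1$ gives ($\star$1). For ($\star$2), let $D$ be
the set of nonpath children of $t$. In $T$, the vertex $t$ has its parent $v^i_j$ and exactly one path child, $v^i_{j+2}$,
so $|D|\le k-2$. In $T^1$ replace $tc$ by $r(c)c$ for all $c\in D$. The result is a tree for the same reason as in (M): the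
subtrees $\mathrm{sub}(c)$ contain no $x_l$, and they do not contain $v^i_j$, so the rotation did not affect them. Now $x_i$ has
degree at most $2+(k-2)=k$, the other $x_l$ have degree at most $1+(k-2)$, and $t$ is adjacent only to $v^i_{j+2}$.
Deleting $t$ gives ($\star$2).

\subsection{Finding flexible vertices below given vertices}

For a nonpath vertex $c\notin Z$ let $Q_c$ be the component containing $c$ of $\mathrm{sub}(c)-Z$, and let
$f(c)$ be a vertex of $Q_c$ at maximum distance from $w$ in $T$. A child of $f(c)$ outside $Z$ would lie in $Q_c$,
farther from $w$. So all children of $f(c)$ are in $Z$. As $f(c)$ is nonpath, it is flexible by (K1). Moreover,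
$f(c)\notin Z$.

\medskip\noindent\textbf{(Q)} \emph{If $c\ne c'$ are nonpath vertices outside $Z$, and the parent of each of them is in
$Z$ or is a path vertex, then $Q_c\cap Q_{c'}=\emptyset$.}

Suppose $u\in Q_c\cap Q_{c'}$. Each of $c,c'$ is equal to $u$ or an ancestor of $u$; so one of them, say $c'$, is a
proper descendant of the other. Then $c'$ and its parent lie on the tree path from $u$ to $c$, which lies in
$Q_c$. But $Q_c$ contains neither path vertices nor vertices of $Z$, a contradiction.

\subsection{The map $\varphi_a$}

Let $x_iy\in E(G)$ with $y\in V(T)$. Exactly one of the following three cases occurs.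

\medskip\noindent\emph{Type $(\alpha)$: $y\in H$ and $y\notin P_i$.} Then $y\ne w$; say $y\in B_m$. By (F1), $y$
has $k-1$ children. If $y$ is a path vertex, then $m\le k-1$, $y\in P_m$, and $y\ne x_m$ by (F1). So exactly one child
of $y$ is a path
vertex, and $y$ has $k-2$ nonpath children; and at most $k-2$ pairs $(x_l,y)$ are of type $(\alpha)$, since
$l\ne m$ for each of them. If $y$ is nonpath, it has $k-1$ nonpath children, and there are at most
$k-1$ pairs. In both cases we can assign distinct nonpath children $c$ of $y$ to the pairs of type $(\alpha)$ at
$y$. By (F2) and (F3), $c\notin Z$. Put $\varphi_a(x_i,y)=f(c)$, where $c$ is the child assigned to $(x_i,y)$.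

\medskip\noindent\emph{Type $(\beta)$: $y=v^i_j\in P_i$, where $0\le j<m_i$.} Put $t=v^i_{j+1}$; by (F4), $t\notin H$.
If all nonpath children of $t$ are in $Z$, put $\varphi_a(x_i,y)=t$, which is flexible by (K2). Otherwise choose a
nonpath child $c\notin Z$ of $t$ and put $\varphi_a(x_i,y)=f(c)$.

\medskip\noindent\emph{Type $(\gamma)$: $y\notin H$ and $y\notin P_i$.} Then $y\in B_i$, since otherwise $x_i$ would hit
$y$. So $y\in O_i\setminus H$ and $y$ is nonpath. Also $x_i$ is the only vertex of $R_a$ adjacent to $y$, since
any other one would hit $y$. If all children of $y$ are in $Z$, put $\varphi_a(x_i,y)=y$, which is flexible by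
(K1). Otherwise choose a child $c\notin Z$ of $y$, which is nonpath, and put $\varphi_a(x_i,y)=f(c)$.

\medskip
Finally put $e_a=f(c_k)$. This is defined: $c_k$ is nonpath, $c_k\notin H$ by (F2), and $c_k\notin O$ since
$c_k\in B_k$.

\medskip\noindent\textbf{Injectivity, and $e_a\notin\operatorname{Im}\varphi_a$.} We first show that the vertices $c$ to which
$f$ was applied are pairwise distinct, by looking at their parents.
\begin{itemize}
\item In $(\alpha)$ and for $e_a$ the parent is in $H$. For $e_a$ it is $w$, at which there is no pair of type
$(\alpha)$. The children used at a given $y$ are distinct.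
\item In $(\beta)$ the parent $t$ is a path vertex not in $H$. Different pairs give different $t$, since
$t=v^i_{j+1}\ne w$ determines $i$ and $j$.
\item In $(\gamma)$ the parent $y$ is a nonpath vertex of $O\setminus H$. Different pairs give different $y$, since
$y$ has only one neighbor in $R_a$.
\end{itemize}
Each of these parents is in $Z$ or is a path vertex. So by (Q) the values $f(c)$ are distinct. They are nonpath and
outside $Z$; hence they differ from the values $t$ of type $(\beta)$, which are path vertices, and from the values
$y\in O\subseteq Z$ of type $(\gamma)$. The values $t$ are distinct from one another, so are the values $y$, and the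
former are path vertices while the latter are not.

\subsection{Neighbors outside the tree}

Suppose $y\notin V(T)$ is adjacent to $x_i\ne x_l$ in $R_a$. By (T2), $y\notin C_a$. The edges $x_iy$ and $yx_l$
are free by (E1). Then $T-wc_l+x_iy+yx_l$ is a tree, with $B_l$ attached through $y$. It is a variant of $T$ disjoint
from $C_a$, with degree at most $2$ at $x_i,y,x_l$ and degree $k-1$ at $w$. This contradicts (T1) and completes the proof of
Lemma~\ref{lem:local}. \hfill$\square$

\section{The count}\label{sec:count}

\begin{proof}[Proof of Theorem~\ref{thm:degsum}]
Take $R_a,\varphi_a,e_a$ from Lemma~\ref{lem:local} for $a<\tau$. Let $x_\tau$ be an end of $T_\tau$, put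
$R_\tau=\{x_\tau\}$ and $e_\tau=x_\tau$, and let $R=\bigcup_{a\le\tau}R_a$. Ends are private, so the sets $R_a$ are
disjoint and $|R|=(\tau-1)(k-1)+1$.

\emph{$R$ is independent.} Within $R_a$ this is part of Lemma~\ref{lem:local}. If $x\in R_a$ and $x'\in R_b$ with
$a<b$ were adjacent, the tree $T_a+xx'$ would contradict Lemma~\ref{lem:steal}; its maximum degree is at most
$k$ because $x$ has degree at most $2$.

\emph{The map.} For $x\in R$ and $y\in N_G(x)$, say $x\in R_a$, put $\varphi(x,y)=\varphi_a(x,y)$ if $a<\tau$ and
$y\in V(T_a)$. Otherwise put $\varphi(x,y)=y$ and call the pair $(x,y)$ \emph{direct}. Let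
$E=\{e_1,\dots,e_\tau\}$. We claim that $\varphi$ is injective, that it avoids $E$, and that $|E|=\tau$.

For $a<\tau$ the values of $\varphi_a$ and the vertex $e_a$ are flexible in $T_a$, hence private to $T_a$ by
Lemma~\ref{lem:flexible}(ii); and $e_\tau=x_\tau$ is private to $T_\tau$. So $|E|=\tau$, values of $\varphi_a$ and
$\varphi_b$ with $a\ne b$ differ, and no value of $\varphi_a$ equals $e_j$ with $j\ne a$. By
Lemma~\ref{lem:local}, $\varphi_a$ is injective and avoids $e_a$. It remains to treat direct pairs.
\begin{itemize}
\item \emph{A direct pair $(x,y)$, $x\in R_a$, with $y\in\operatorname{Im}\varphi_j\cup\{e_j\}$ for some $j<\tau$.} Here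
$j\ne a$: if $a<\tau$, then $y\notin V(T_a)$ because the pair is direct; and if $a=\tau$, then $j<a$. So $y$ is a
flexible vertex of $T_j$ adjacent to the end $x$ of another tree $T_a$. This contradicts
Lemma~\ref{lem:flexible}(iii) if $a<j$ and Lemma~\ref{lem:flexible}(iv) if $a>j$.
\item \emph{A direct pair $(x,y)$ with $y=e_\tau=x_\tau$.} This is impossible, since $R$ is independent.
\item \emph{Two direct pairs $(x,y),(x',y)$ with $x\ne x'$.} If $x,x'\in R_a$, then $a<\tau$ because
$|R_\tau|=1$, so $y\notin V(T_a)$ has two neighbors in $R_a$, contradicting Lemma~\ref{lem:local}. Otherwise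
$x\in R_a$, $x'\in R_b$, say with $a<b$. Then $a<\tau$, so $y\notin V(T_a)$, and $xy$ is free by (E1). Also
$x'\notin V(T_a)$, as $x'$ is private to $T_b$. So $T_a+xy+yx'$ is a tree in which $x$ and $y$ have degree at most $2$. Its new
edge $xy$ is free and contains the private vertex $x$ of $T_a$, and its new edge $yx'$ is incident with the end
$x'$ of $T_b$. This contradicts Lemma~\ref{lem:steal}.
\end{itemize}
This proves the claim. The number of pairs $(x,y)$ is $\sum_{x\in R}d_G(x)$, so
\[
\sum_{x\in R}d_G(x)\ \le\ |V\setminus E|\ =\ n-\tau. \qedhere
\]
\end{proof}

\begin{thebibliography}{9}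
\bibitem{TCG} ``Trees in Connected Graphs'',
\url{https://digitalcommons.montclair.edu/cgi/viewcontent.cgi?article=1867&context=etd}
\end{thebibliography}

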